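\title{The Newton slope of the Bessel $F$-isocrystal\\ is $\check\rho$ at every point}

\begin{abstract}
Let $p$ be an odd prime and $G$ a split almost simple group over $\mathbb{Z}_p$. By a theorem of Xu and Zhu, the Frenkel--Gross connection for $G$ carries a Frobenius structure that makes it a $p$-adic companion of the Kloosterman sheaf of Heinloth, Ng\^o and Yun, and its Newton slope is known to equal $\check\rho$ on a dense open subset of $\mathbb{G}_{m,\mathbb{F}_p}$. We prove the conjecture that the Newton slope equals $\check\rho$ at every closed point. We also show that Frobenius at a point of degree $d$ is regular semisimple and conjugate to $(2\check\rho)(p^{d/2})$ times an element of the torus that is congruent to $1$. The Frobenius trace is an exponential sum on an open part of a Schubert variety in the affine Grassmannian; modulo the prime above $p$ it becomes a point count. We compute this count modulo $p$ by letting a spherical Hecke operator act on the sign eigenfunction of the affine Hecke algebra on the set of bundles on $\mathbb{P}^1$ with two Iwahori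 level structures.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The Bessel connection and the Kloosterman sheaf}

Let $p$ be an odd prime and let $G$ be a split, almost simple reductive group over $\mathbb{Z}_p$, with split maximal torus $T$, Borel subgroup $B\supset T$, simple roots $\Delta$, highest root $\vartheta$, Weyl group $W$ with longest element $w_0$, and Coxeter number $h$. Choose root vectors $e_\alpha$ for $\alpha\in\Delta$ and $E$ for $-\vartheta$, and put $N=\sum_{\alpha\in\Delta}e_\alpha$. Let $\check\rho\in X_*(T)_{\mathbb{Q}}$ be half the sum of the positive coroots, so that $\langle\alpha,\check\rho\rangle=1$ for $\alpha\in\Delta$ and $w_0\check\rho=-\check\rho$. Let $\check G$ be the Langlands dual group.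

Fix $\lambda\in\overline{\mathbb{Q}}_p$ with $\lambda^{p-1}=-p$ (Dwork's constant) and a square root $p^{1/2}\in\overline{\mathbb{Q}}_p$, and put $K=\mathbb{Q}_p(\lambda,p^{1/2})$. Let $\psi:\mathbb{F}_p\to K^\times$ be the nontrivial additive character attached to $\lambda$ by Dwork, and $\zeta_p=\psi(1)$. Fix a prime $\ell\ne p$ and a field isomorphism $\iota:\overline{\mathbb{Q}}_\ell\simeq\overline{\mathbb{Q}}_p$, through which $\psi$ and $p^{1/2}$ also make sense $\ell$-adically. Let
\[
\mathcal{O}^\dagger=\bigcup_{r>1}\Big\{\sum_{i\ge0}a_it^i:\ a_i\in K,\ |a_i|_p\,r^i\to0\Big\}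
\]
be the ring of analytic functions on a disc of radius greater than $1$, with the Frobenius lift $t\mapsto t^p$.

Two objects on the multiplicative group are attached to these data. The first is the Frenkel--Gross connection $\mathrm{Be}_G$ on the trivial $G$-bundle over $\mathbb{G}_{m,K}$,
\[
d-(N+\lambda^htE)\,\frac{dt}{t}.
\]
For $G=\mathrm{SL}_2$, with $N$ and $E$ the two elementary nilpotent matrices, a horizontal section $(v_1,v_2)$ satisfies $t\,dv_1/dt=v_2$ and $t\,dv_2/dt=\lambda^2tv_1$, which is the Bessel equation $(t\,d/dt)^2v_1=\lambda^2tv_1$. The second is the Kloosterman local system $\mathrm{Kl}_G=\{\mathrm{Kl}_G^V\}_{V\in\mathrm{Rep}(G)}$ of Heinloth, Ng\^o and Yun \cite{HNY} on $\mathbb{G}_{m,\mathbb{F}_p}$ attached to $\psi$, normalized with the help of $p^{1/2}$ to be pure of weight $0$. It is a tensor functor from representations of $G$ to $\overline{\mathbb{Q}}_\ell$-local systems, so the geometric Frobenius $\mathrm{Frob}_a$ at a closed point $a$ is a conjugacy class in $G(\overline{\mathbb{Q}}_\ell)$. It is obtained by geometric Satake from the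 moduli of $\check G$-bundles on $\mathbb{P}^1$ with parabolic level structure at $0$ and a deeper level structure at $\infty$; we recall the construction in Section~\ref{sec:trace}.

For a closed point $a$ of $\mathbb{G}_{m,\mathbb{F}_p}$ of degree $d$, with Teichm\"uller lift $[a]\in W(\mathbb{F}_{p^d})$, and for $F\in G(\mathcal{O}^\dagger)$, put
\[
\mathrm{Fr}_a=F([a]^{p^{d-1}})\cdots F([a]^p)\,F([a])\in G\big(K\otimes_{\mathbb{Q}_p}W(\mathbb{F}_{p^d})[1/p]\big).
\]

\begin{theorem}[Xu--Zhu]\label{thm:XZ}
There exists $F(t)\in G(\mathcal{O}^\dagger)$ with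
\begin{equation}\label{eq:frob}
t\frac{dF}{dt}F^{-1}+\mathrm{Ad}_F(N+\lambda^htE)=p\,(N+\lambda^ht^pE)
\end{equation}
such that, for every closed point $a$ of $\mathbb{G}_{m,\mathbb{F}_p}$ and every $V\in\mathrm{Rep}(G)$,
\begin{equation}\label{eq:companion}
\mathrm{tr}(\mathrm{Fr}_a\mid V)=\iota\,\mathrm{tr}(\mathrm{Frob}_a\mid\mathrm{Kl}_G^V).
\end{equation}
\end{theorem}

The left side of \eqref{eq:frob} is the gauge transform by $F$ of the connection matrix, and the right side is the matrix of the pullback of the connection along $t\mapsto t^p$. Thus $F$ makes $\mathrm{Be}_G$ a $G$-valued overconvergent $F$-isocrystal $\mathrm{Be}_G^\dagger$ on $\mathbb{G}_{m,\mathbb{F}_p}$, and \eqref{eq:companion} says that $\mathrm{Be}_G^\dagger$ is a $p$-adic companion of $\mathrm{Kl}_G$.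

\subsection{Newton slopes and the main results}

Purity fixes the complex absolute values of the Frobenius eigenvalues. Their $p$-adic absolute values are recorded by a single rational cocharacter. Normalize $v_p(p)=1$. The \emph{Newton slope} (or Newton point) of $\mathrm{Be}_G^\dagger$ at a closed point $a$ of degree $d$ is the unique $B$-dominant $\nu_a\in X_*(T)_{\mathbb{Q}}$ such that, for every $V\in\mathrm{Rep}(G)$, the multiset of the numbers $\frac1dv_p(\beta)$, with $\beta$ running over the eigenvalues of $\mathrm{Fr}_a$ on $V$, equals the multiset of the numbers $\langle\mu,\nu_a\rangle$, with $\mu$ running over the weights of $V$ counted with multiplicity. Here the eigenvalues are taken after any $K$-algebra map $K\otimes W(\mathbb{F}_{p^d})[1/p]\to\overline{\mathbb{Q}}_p$. Applying \eqref{eq:companion} to the exterior powers of $V$ shows that they are the images under $\iota$ of the eigenvalues of $\mathrm{Frob}_a$ on $\mathrm{Kl}_G^V$. So $\nu_a$ can be read off from $\mathrm{Kl}_G$, and from now on we identify $\overline{\mathbb{Q}}_\ell$ with $\overline{\mathbb{Q}}_p$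 by $\iota$.

It is known that $\nu_a=\check\rho$ for all closed points $a$ in a dense open subset of $\mathbb{G}_{m,\mathbb{F}_p}$. The conjecture posed in \cite{KC} is that this holds at every closed point. We prove it.

\begin{theorem}\label{thm:slope}
For every closed point $a$ of $\mathbb{G}_{m,\mathbb{F}_p}$ one has $\nu_a=\check\rho$.
\end{theorem}

The proof gives a congruence and not only a valuation, and this leads to a finer statement.

\begin{theorem}\label{thm:class}
Let $a$ be a closed point of degree $d$, let $q=p^d$ and $q^{1/2}=(p^{1/2})^d$, and let $q^{\check\rho}\in T(\overline{\mathbb{Q}}_p)$ be the element $(2\check\rho)(q^{1/2})$. Transported to $G(\overline{\mathbb{Q}}_p)$ by $\iota$, the class $\mathrm{Frob}_a$ is regular semisimple and conjugate to $q^{\check\rho}u_a$ with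
\[
u_a\in\ker\big(T(\mathbb{Z}_p[\zeta_p])\to T(\mathbb{F}_p)\big).
\]
The same holds for the image of $\mathrm{Fr}_a$ under any $K$-algebra map $K\otimes W(\mathbb{F}_{p^d})[1/p]\to\overline{\mathbb{Q}}_p$.
\end{theorem}

The proof is uniform in $G$ and does not use the generic statement. Theorem~\ref{thm:XZ} enters only to pass from $\mathrm{Fr}_a$ to $\mathrm{Frob}_a$, and the assumption that $p$ is odd is not used beyond the quoted results.

\subsection{Why $\check\rho$, and why everywhere is a question}

The value $\check\rho$ is visible at $t=0$. Since $F$ is analytic there, \eqref{eq:frob} gives $\mathrm{Ad}_{F(0)}N=pN$. The element $p^{\check\rho}=(2\check\rho)(p^{1/2})$ also multiplies $N$ by $p$, so $p^{-\check\rho}F(0)$ centralizes $N$. The regular nilpotent element $N$ lies in a unique Borel subalgebra, so its centralizer lies in $B$, and the torus component of an element of the centralizer is killed by all simple roots, hence central and of finite order. So the eigenvalues of $F(0)$ on $V$ have the valuations $\langle\mu,\check\rho\rangle$. Theorem~\ref{thm:slope}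 says that nothing changes at the Teichm\"uller points.

Newton slopes in a family are in general not constant. In the Legendre family $y^2=x(x-1)(x-b)$ all but finitely many fibers are ordinary, with slopes $0$ and $1$, but for $p\equiv3\pmod4$ the fiber $b=-1$ has Frobenius trace $-\sum_{x\in\mathbb{F}_p}\big(\frac{x^3-x}{p}\big)=0$, because $x\mapsto-x$ changes the sign of each term; its eigenvalues $\pm\sqrt{-p}$ both have slope $\frac12$. The generic value of $\nu_a$ thus does not by itself rule out exceptional points.

For $G=\mathrm{SL}_2$ one sees directly why there are none. Let $V$ be the standard representation, $a$ a closed point of degree $d$ with residue field $k=\mathbb{F}_q$, and $\psi_k=\psi\circ\mathrm{Tr}_{k/\mathbb{F}_p}$. We compute in Section~\ref{sec:SL2} that, for a constant $c\in\mathbb{F}_p^\times$ depending on normalizations,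
\begin{equation}\label{eq:classical}
q^{1/2}\,\mathrm{tr}(\mathrm{Frob}_a\mid\mathrm{Kl}_G^V)=-\sum_{x\in k^\times}\psi_k(x+ca/x).
\end{equation}
All values of $\psi_k$ are congruent to $1$ modulo $\zeta_p-1$, so the right side is congruent to $-(q-1)\equiv1$. The eigenvalues $\beta_1,\beta_2$ of $q^{1/2}\mathrm{Frob}_a$ are the roots of $Z^2-(\beta_1+\beta_2)Z+q$, whose middle coefficient is a unit; so their valuations are $0$ and $d$. The slopes of $\mathrm{Frob}_a$ are therefore $\pm\frac12$, which is $\nu_a=\check\rho$. The point $a$ has disappeared from the computation together with the character.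

\subsection{Outline of the proof}

The same mechanism works for all $G$. Let $V_\omega$ be the irreducible representation of highest weight $\omega$. Both theorems follow from one congruence (Section~\ref{sec:reduction}): $q^{\langle\omega,\check\rho\rangle}\mathrm{tr}(\mathrm{Frob}_a\mid\mathrm{Kl}_G^{V_\omega})$ lies in $\mathbb{Z}[\zeta_p]$ and is congruent to $1$. The construction of $\mathrm{Kl}_G$ expresses this number as an exponential sum over an open subset of a Schubert variety $\overline{\mathrm{Gr}}_\omega$ in the affine Grassmannian of $\check G$ at $a$ (Section~\ref{sec:trace}), and modulo $\zeta_p-1$ we have to count points of this open subset modulo $p$.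

For $\mathrm{SL}_2$ the open subset is $\mathbb{G}_m\subset\mathbb{P}^1$. In general we count it without describing it. Each point $y$ of the affine Grassmannian defines a $\check G$-bundle on $\mathbb{P}^1$ with Iwahori level structures at $0$ and $\infty$; such bundles are classified by the extended affine Weyl group $\widetilde W$ (Section~\ref{sec:types}), and the open subset consists of the $y$ whose bundle has a type of length $0$. The function $w\mapsto(-q)^{l(w)}$ on $\widetilde W$ is congruent modulo $q$ to the indicator function of the elements of length $0$, and it is the eigenfunction of the affine Hecke algebra at $\infty$ for the sign character. The Hecke operator at $a$ acts through a central element of this algebra (Section~\ref{sec:hecke}), and central elements do not distinguish a suitable twist of the sign character from the trivial character (Section~\ref{sec:center}). This turns the count on the open subset into a count on all of $\overline{\mathrm{Gr}}_\omega$, which is paved by affine spaces.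

\section{From a congruence to the Newton slope}\label{sec:reduction}

The ring $\mathbb{Z}_p[\zeta_p]$ is the ring of integers of the totally ramified extension $\mathbb{Q}_p(\zeta_p)$, with maximal ideal $(\zeta_p-1)$ and residue field $\mathbb{F}_p$. This ideal is also generated by $\lambda$: from $p=\prod_{i=1}^{p-1}(1-\zeta_p^i)$ and $(1-\zeta_p^i)/(1-\zeta_p)\equiv i$ we get $-p/(1-\zeta_p)^{p-1}\equiv-(p-1)!\equiv1$, so by Hensel's lemma this unit is a $(p-1)$-st power of a unit, and $\lambda/(1-\zeta_p)$ is a unit of $\mathbb{Z}_p[\zeta_p]$. Congruences modulo $\lambda$ are taken in $\mathbb{Z}_p[\zeta_p]$.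

For a finite field $k=\mathbb{F}_q$ of characteristic $p$ put $q^{1/2}=(p^{1/2})^{[k:\mathbb{F}_p]}$ and $q^{\langle\mu,\check\rho\rangle}=(q^{1/2})^{\langle\mu,2\check\rho\rangle}$ for $\mu\in X^*(T)$. For $a\in k^\times$ let $\mathrm{Frob}_{a,k}$ be the geometric Frobenius of $a$ as a $k$-point. If $a$ lies over a closed point of degree $d$ and $[k:\mathbb{F}_{p^d}]=n$, then $\mathrm{Frob}_{a,k}=\mathrm{Frob}_a^n$.

\begin{proposition}\label{prop:cong}
For every finite extension $k=\mathbb{F}_q$ of $\mathbb{F}_p$, every $a\in k^\times$ and every dominant $\omega\in X^*(T)$,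
\[
q^{\langle\omega,\check\rho\rangle}\,\mathrm{tr}\big(\mathrm{Frob}_{a,k}\mid\mathrm{Kl}_G^{V_\omega}\big)\in\mathbb{Z}[\zeta_p],\quad\text{and this number is}\ \equiv1\pmod\lambda.
\]
\end{proposition}

The proof occupies Sections~\ref{sec:types}--\ref{sec:center}. Here we deduce the two theorems. A unit trace forces a unit eigenvalue only if all eigenvalues are integral, and this is why the proposition is needed over all extensions of the residue field.

\begin{lemma}\label{lem:powersums}
Let $\beta_1,\dots,\beta_m\in\overline{\mathbb{Q}}_p^\times$. If $v_p(\sum_i\beta_i^n)\ge0$ for all $n\ge1$, then $v_p(\beta_i)\ge0$ for all $i$.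
\end{lemma}

\begin{proof}
The power series $\Psi(Z)=\sum_i(1-\beta_iZ)^{-1}=\sum_{n\ge0}(\sum_i\beta_i^n)Z^n$ has integral coefficients, so it converges for $|Z|_p<1$. Let $b_1,\dots,b_r$ be the distinct values among the $\beta_i$, with multiplicities $m_1,\dots,m_r$. Then
\[
\Psi(Z)\prod_j(1-b_jZ)=\sum_jm_j\prod_{j'\ne j}(1-b_{j'}Z).
\]
If $v_p(b_1)<0$, we may evaluate at $Z=b_1^{-1}$. The left side vanishes and the right side is $m_1\prod_{j'\ne1}(1-b_{j'}/b_1)\ne0$, a contradiction.
\end{proof}

We also use two elementary facts. Every weight $\mu$ of $V_\omega$ is the lowest weight $w_0\omega$ plus a sum of positive roots, and $w_0\omega$ has multiplicity one. The dominant weights generate the group $X^*(T)$, because adding a large multiple of the sum of the positive roots makes any weight dominant; hence so do the weights $w_0\omega$.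

\begin{proof}[Proof of Theorem~\ref{thm:slope}]
Let $a$ have degree $d$, put $q=p^d$, and let $\omega$ be dominant. Let $\beta_1,\dots,\beta_m$ be the eigenvalues of $q^{\langle\omega,\check\rho\rangle}\mathrm{Frob}_a$ on $\mathrm{Kl}_G^{V_\omega}$. Proposition~\ref{prop:cong} over $\mathbb{F}_{q^n}$ gives $\sum_i\beta_i^n\in\mathbb{Z}[\zeta_p]$ for all $n\ge1$, so all $\beta_i$ are integral by Lemma~\ref{lem:powersums}. For $n=1$ it shows that $\sum_i\beta_i$ is a unit, so some $\beta_i$ is a unit. Thus $\min_iv_p(\beta_i)=0$. By the definition of $\nu_a$, the numbers $\frac1dv_p(\beta_i)$ are the numbers $\langle\omega,\check\rho\rangle+\langle\mu,\nu_a\rangle$ with $\mu$ a weight of $V_\omega$, and since $\nu_a$ is dominant the smallest is attained at $\mu=w_0\omega$. Hence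
\[
\langle w_0\omega,\nu_a\rangle=-\langle\omega,\check\rho\rangle=\langle w_0\omega,\check\rho\rangle\qquad\text{for all dominant }\omega,
\]
and $\nu_a=\check\rho$ because the $w_0\omega$ generate $X^*(T)$.
\end{proof}

Integrality alone gives $\langle\omega',\nu_a\rangle\le\langle\omega',\check\rho\rangle$ for all dominant $\omega'=-w_0\omega$. So $\check\rho$ is the largest slope that the exponential sums allow, and the congruence says that it is attained.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $g\in G(\overline{\mathbb{Q}}_p)$ be $\mathrm{Frob}_a$ or the image of $\mathrm{Fr}_a$ under a $K$-algebra map as in the statement. By \eqref{eq:companion} all these elements have the same trace on every $V\in\mathrm{Rep}(G)$. The characters span the ring of regular class functions on $G$, a class function takes the same value on an element and on its semisimple part, and class functions separate semisimple conjugacy classes. So the semisimple parts of all these $g$ are conjugate to one $\tau\in T(\overline{\mathbb{Q}}_p)$. The homomorphism $\mu\mapsto\frac1dv_p(\mu(\tau))$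 is an element of $X_*(T)_{\mathbb{Q}}$ whose dominant $W$-conjugate has the defining property of $\nu_a$. By Theorem~\ref{thm:slope}, after replacing $\tau$ by a $W$-conjugate,
\[
v_p(\mu(\tau))=d\,\langle\mu,\check\rho\rangle\qquad\text{for all }\mu\in X^*(T).
\]

For every root $\alpha$ we have $\langle\alpha,\check\rho\rangle\ne0$, so $\alpha(\tau)\ne1$, and the identity component of the centralizer $Z_G(\tau)$ is $T$. Conjugate $g$ so that its semisimple part is $\tau$. Its unipotent part lies in $Z_G(\tau)$, and in characteristic $0$ it lies in the identity component, since its image in the finite component group is unipotent. A torus has no nontrivial unipotent element, so $g=\tau$ is regular semisimple.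

Write $\tau=q^{\check\rho}u$; as a homomorphism $X^*(T)\to\overline{\mathbb{Q}}_p^\times$, the element $u$ is $\mu\mapsto\mu(\tau)q^{-\langle\mu,\check\rho\rangle}$. Let $\omega$ be dominant. The eigenvalues $\beta_\mu=q^{\langle\omega,\check\rho\rangle}\mu(\tau)$ of $q^{\langle\omega,\check\rho\rangle}g$ on $V_\omega$ have valuation $d\langle\mu-w_0\omega,\check\rho\rangle$, which is positive unless $\mu=w_0\omega$, and $\beta_{w_0\omega}=u(w_0\omega)$. So $u(w_0\omega)$ is the only unit root of the polynomial $\prod_\mu(Z-\beta_\mu)$. The power sums of the $\beta_\mu$ lie in $\mathbb{Z}[\zeta_p]$ by Proposition~\ref{prop:cong}, so by Newton's identities this polynomial has coefficients in $\mathbb{Q}(\zeta_p)$. The Galois group of $\overline{\mathbb{Q}}_p$ over $\mathbb{Q}_p(\zeta_p)$ permutes its roots and preserves valuations, so it fixes $u(w_0\omega)$, and $u(w_0\omega)\in\mathbb{Z}_p[\zeta_p]$. Moreover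
\[
u(w_0\omega)-1=\Big(\sum_\mu\beta_\mu-1\Big)-\sum_{\mu\ne w_0\omega}\beta_\mu
\]
has positive valuation, so $u(w_0\omega)$ lies in the group $1+\lambda\mathbb{Z}_p[\zeta_p]$. Since the $w_0\omega$ generate $X^*(T)$, all values of $u$ lie in this group, which is the assertion $u\in\ker(T(\mathbb{Z}_p[\zeta_p])\to T(\mathbb{F}_p))$.
\end{proof}

\section{Bundles on $\mathbb{P}^1$ with two Iwahori level structures}\label{sec:types}

From now on we work with the dual group. We fix $k=\mathbb{F}_q$ and $a\in k^\times$.

\subsection{The dual group and its affine roots}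

Let $H=\check G$, split over $\mathbb{F}_p$, with maximal torus $A$ dual to $T$, and put $X=X_*(A)=X^*(T)$. The roots of $H$ are the coroots of $G$. Let $B_H\supset A$ be the Borel subgroup whose roots are the positive coroots of $G$, let $B_H^-$ be its opposite, and $U_H,U_H^-$ the unipotent radicals. Then $\check\rho$ is half the sum of the positive roots of $H$. Let $Q\subset X$ be the coroot lattice of $H$, and define
\[
\varepsilon:X\to\{\pm1\},\qquad\varepsilon(\eta)=(-1)^{\langle\eta,2\check\rho\rangle}.
\]
It is trivial on $Q$, since $\langle\alpha^\vee,2\check\rho\rangle=2$ for a simple coroot $\alpha^\vee$ of $H$.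

Let $t$ be the coordinate on $\mathbb{P}^1_k$ and $s=t^{-1}$. Let $I_0\subset H(k[[t]])$ be the preimage of $B_H^-(k)$ and $I_\infty\subset H(k[[s]])$ the preimage of $B_H(k)$. These \emph{Iwahori subgroups} have the factorizations
\[
I_0=U_H(tk[[t]])\,A(k[[t]])\,U_H^-(k[[t]]),\qquad I_\infty=U_H^-(sk[[s]])\,A(k[[s]])\,U_H(k[[s]]).
\]
Put $\mathcal{G}=H(k[t,t^{-1}])$, a subgroup of both $H(k((t)))$ and $H(k((s)))$, and
\[
\Gamma=\mathcal{G}\cap I_0=\{g\in H(k[t]):g(0)\in B_H^-(k)\}.
\]
The \emph{extended affine Weyl group} is $\widetilde W=N_H(A)(k[t,t^{-1}])/A(k)=X\rtimes W$, where $\eta\in X$ corresponds to the class $t_\eta$ of $\eta(t)$. Representatives are written $\dot w$; they lie in $\mathcal{G}$ and are determined up to $A(k)\subset\Gamma\cap I_\infty$. Put $W_{\mathrm{aff}}=Q\rtimes W$. It is normal with quotient $X/Q$, and we write $\varepsilon(w)$ for the value of $\varepsilon$ on the class of $w$ in $X/Q$.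

An \emph{affine root} is a symbol $\beta=\alpha+n\delta$ with $\alpha$ a root of $H$ and $n\in\mathbb{Z}$; its root group consists of the elements $u_\beta(c)=u_\alpha(cs^n)\in\mathcal{G}$, $c\in k$. It is \emph{positive} if $n>0$, or $n=0$ and $\alpha>0$, and negative otherwise. The Borel subgroups at $0$ and $\infty$ are chosen opposite so that positive root groups lie in $I_\infty$ and negative ones in $\Gamma$. Conjugation by $\dot w$ permutes the root groups, which defines an action of $\widetilde W$ on the affine roots with $t_\eta(\alpha+n\delta)=\alpha+(n-\langle\alpha,\eta\rangle)\delta$. The \emph{length} $l(w)$ is the number of positive affine roots that $w$ makes negative. For $w\in W$ and $\eta\in X$,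
\begin{equation}\label{eq:length}
l(wt_\eta)=\sum_{\alpha>0,\ w\alpha>0}|\langle\alpha,\eta\rangle|+\sum_{\alpha>0,\ w\alpha<0}|\langle\alpha,\eta\rangle+1|.
\end{equation}
Indeed, fix $\alpha>0$ and put $m=\langle\alpha,\eta\rangle$. If $w\alpha>0$, the roots $\alpha+n\delta$ ($n\ge0$) and $-\alpha+n\delta$ ($n\ge1$) made negative are those with $n<m$ and $n\le-m$ respectively, which gives $|m|$ in total; if $w\alpha<0$, the conditions are $n\le m$ and $n<-m$, which gives $|m+1|$. In particular $l(t_\eta)=\langle\eta,2\check\rho\rangle$ for dominant $\eta$, and $l$ restricts to the usual length on $W$.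

Since $H$ is almost simple, it has one highest root $\vartheta_H$. The \emph{simple affine roots} $\alpha_i$ are the simple roots of $H$ and $\delta-\vartheta_H$; let $s_i\in W_{\mathrm{aff}}$ be the corresponding reflections, with $s_i\alpha_i=-\alpha_i$. Let $\Omega=\{w:l(w)=0\}$. We use the following standard facts.
\begin{itemize}
\item[(W)] $\Omega$ is a subgroup, $\Omega\to X/Q$ is bijective, representatives of $\Omega$ normalize $I_0$ and $I_\infty$, and $l(\gamma w\gamma')=l(w)$ for $\gamma,\gamma'\in\Omega$. Every $w$ has a reduced expression $w=\gamma s_{i_1}\cdots s_{i_n}$ with $\gamma\in\Omega$ and $n=l(w)$. One has $l(ws_i)=l(w)\pm1$, with the plus sign if and only if $w\alpha_i>0$, and $l(s_iw)=l(w)\pm1$, with the plus sign if and only if $w^{-1}\alpha_i>0$.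
\item[(B)] (Affine Bruhat decomposition.) $H(k((s)))=\bigsqcup_{w\in\widetilde W}I_\infty\dot wI_\infty$, and $I_\infty\dot wI_\infty\dot s_iI_\infty\subset I_\infty\dot wI_\infty\cup I_\infty\dot w\dot s_iI_\infty$, with equality to $I_\infty\dot w\dot s_iI_\infty$ if $l(ws_i)>l(w)$. The set $P_i=I_\infty\cup I_\infty\dot s_iI_\infty$ is a group, and $P_i/I_\infty$ consists of the $q+1$ distinct points $I_\infty$ and $u_{\alpha_i}(c)\dot s_iI_\infty$, $c\in k$.
\end{itemize}
The same facts hold for any field $k'((\varpi))$ with $k'$ finite and either Borel subgroup. For $k((t))$ and $B_H^-$ the positive roots are our negative ones, so $P_i'=I_0\cup I_0\dot s_iI_0$ is a group and $P'_i/I_0$ consists of $I_0$ and the points $u_{-\alpha_i}(c)\dot s_iI_0$.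

\subsection{The Birkhoff decomposition}

If $I_\infty$ is replaced on the left by the opposite group $\Gamma$, the double cosets are still indexed by $\widetilde W$. We need this together with the position of the lines $\dot wP_i/I_\infty$.

\begin{lemma}\label{lem:birkhoff}
$H(k((s)))=\bigsqcup_{w\in\widetilde W}\Gamma\dot wI_\infty$. If $w\alpha_i<0$, then among the $q+1$ points of $\dot wP_i/I_\infty$ the point $\dot wI_\infty$ lies in $\Gamma\dot wI_\infty$ and the other $q$ lie in $\Gamma\dot w\dot s_iI_\infty$.
\end{lemma}

\begin{proof}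
If $w\alpha_i<0$, then $\dot wu_{\alpha_i}(c)\dot w^{-1}$ lies in a negative root group, hence in $\Gamma$, and so $\dot wu_{\alpha_i}(c)\dot s_iI_\infty\subset\Gamma\dot w\dot s_iI_\infty$. This is the second claim, and it shows $\dot wP_i\subset\Gamma\dot wI_\infty\cup\Gamma\dot w\dot s_iI_\infty$. The same inclusion holds if $w\alpha_i>0$: apply it to $ws_i$, for which $ws_i\alpha_i<0$, and use $\dot w\dot s_iP_i=\dot wP_i$. Hence $\bigcup_w\Gamma\dot wI_\infty$ is stable under right multiplication by each $P_i$. It is stable under each $\dot\gamma$, $\gamma\in\Omega$, because $\dot\gamma$ normalizes $I_\infty$. By (W) and (B) these elements generate $H(k((s)))$, so the union is the whole group.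

For disjointness we imitate the classical proof for $\mathrm{GL}_n$, where a Bruhat cell is determined by the dimensions of the intersections of two flags. Let $V$ be a representation of $H$ over $k$ such that $H\to\mathrm{GL}(V)$ is a closed embedding; its weights generate $X^*(A)$. Choose $x\in X\otimes\mathbb{R}$ with $\alpha(x)>0$ for the simple roots $\alpha$ of $H$, with $\vartheta_H(x)<1$, and with $\mu(x)-\mu'(x)\notin\mathbb{Z}$ for distinct weights $\mu,\mu'$ of $V$; the last condition removes countably many hyperplanes from an open set. Then $0<\alpha(x)<1$ for all $\alpha>0$, so $\alpha(x)+n$ has the sign of the affine root $\alpha+n\delta$. Give $V_\mu s^n$ the degree $\mu(x)+n$. Distinct pairs $(\mu,n)$ have distinct degrees, and the set of degrees is discrete. Let $\Lambda_{\ge r}\subset V((s))$ be the closed span of the $V_\mu s^n$ of degree $\ge r$, and $M_{\le r}\subset V[t,t^{-1}]$ the span of those of degree $\le r$.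

The element $u_\alpha(cs^n)$ maps $V_\mu s^m$ into $\sum_{j\ge0}V_{\mu+j\alpha}s^{m+jn}$, changing the degree by $j(\alpha(x)+n)$, and $A(k[[s]])$ acts on $V_\mu$ through units of $k[[s]]$. By the Iwahori factorization, $I_\infty$ preserves $\Lambda_{\ge r}$, and for the same reason $I_0$ preserves the closed span in $V((t))$ of the $V_\mu s^n$ of degree $\le r$. The intersection of the latter with $V[t,t^{-1}]$ is $M_{\le r}$, so $\Gamma=\mathcal{G}\cap I_0$ preserves $M_{\le r}$. Therefore $d_g(r,r')=\dim(g\Lambda_{\ge r}\cap M_{\le r'})$ depends only on $\Gamma gI_\infty$.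

Let $w=t_\eta\bar w$ with $\bar w\in W$. Then $\dot w$ maps $V_\mu s^n$ onto the summand indexed by $w(\mu,n)=(\bar w\mu,n-\langle\bar w\mu,\eta\rangle)$. So $d_{\dot w}(r,r')$ is the sum of $\dim V_\mu$ over the pairs $(\mu,n)$ of degree $\ge r$ whose image under $w$ has degree $\le r'$; the two conditions bound $n$ from both sides, so the sum is finite. If $r$ is the degree of $(\mu,n)$ and $r^+>r$ is smaller than the next degree, then $d_{\dot w}(r,r')-d_{\dot w}(r^+,r')$ is nonzero exactly when $w(\mu,n)$ has degree $\le r'$. So the function $d_{\dot w}$ determines the degree of $w(\mu,n)$, hence $w(\mu,n)$, for every pair. This determines $\bar w$ and $\eta$, because the weights of $V$ generate $X^*(A)$.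
\end{proof}

\subsection{Types}

For a closed point $x$ of $\mathbb{P}^1_k$ let $L_x\supset O_x$ be the completed local field and ring, and let $\mathbb{A}$ be the adele ring of $k(t)$. The set
\[
\mathcal{B}=H(k(t))\backslash H(\mathbb{A})\big/\Big(I_0\times I_\infty\times\prod_{x\ne0,\infty}H(O_x)\Big)
\]
is the set of isomorphism classes of generically trivial $H$-bundles on $\mathbb{P}^1_k$ with a reduction to $B_H^-$ at $0$ and a reduction to $B_H$ at $\infty$. To compute it we remove the places other than $0$ and $\infty$; geometrically, the next lemma says that a generically trivial $H$-bundle on $\mathbb{A}^1_k$ or $\mathbb{G}_{m,k}$ is trivial.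

\begin{lemma}\label{lem:approx}
Let $R=k[t]$ or $R=k[t,t^{-1}]$, let $\mathbb{A}_R$ be the restricted product of the $L_x$ over the closed points of $\mathrm{Spec}\,R$, and $O_R=\prod_xO_x$. Then $H(\mathbb{A}_R)=H(k(t))\,H(O_R)$.
\end{lemma}

\begin{proof}
The flag variety $H/B_H$ is proper and $H\to H/B_H$ has Zariski-local sections, so $H(L_x)=B_H(L_x)H(O_x)$ and $H(\mathbb{A}_R)=B_H(\mathbb{A}_R)H(O_R)$. Let $b=ue$ with $u\in U_H(\mathbb{A}_R)$ and $e\in A(\mathbb{A}_R)$. Since $R$ is a principal ideal domain, $\mathbb{A}_R^\times=k(t)^\times O_R^\times$, and since $A$ is split, $e=e_1e_2$ with $e_1\in A(k(t))$ and $e_2\in A(O_R)$. Then $b=e_1(e_1^{-1}ue_1)e_2$, and it remains to show $U_H(\mathbb{A}_R)=U_H(k(t))U_H(O_R)$. Ordering the positive roots by height gives subgroups $U_H=U_0\supset U_1\supset\dots\supset U_n=1$, each normal in $U_H$, with $U_j/U_{j+1}\cong\mathbb{G}_a$ split by a root subgroup. By partial fractions $\mathbb{A}_R=k(t)+O_R$, so for $u\in U_j(\mathbb{A}_R)$ there are $u_1\in U_j(k(t))$ and $u_2\in U_j(O_R)$ with $u_1^{-1}uu_2^{-1}\in U_{j+1}(\mathbb{A}_R)$.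 Descending induction on $j$ finishes the proof.
\end{proof}

For $g_0\in H(k((t)))$ and $g_\infty\in H(k((s)))$ let $(g_0,g_\infty)$ be the class in $\mathcal{B}$ of the adele with these components at $0$ and $\infty$ and with component $1$ elsewhere. Then $(gg_0,gg_\infty)=(g_0,g_\infty)$ for $g\in\mathcal{G}$.

\begin{proposition}\label{prop:types}
The map $w\mapsto(1,\dot w)$ is a bijection $\widetilde W\to\mathcal{B}$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:approx} for $k[t,t^{-1}]$, together with $H(k(t))\cap\prod_{x\ne0,\infty}H(O_x)=\mathcal{G}$, gives $\mathcal{B}=\mathcal{G}\backslash\big(H(k((t)))/I_0\times H(k((s)))/I_\infty\big)$. Apply the lemma for $k[t]$ to the adele with component $g_0$ at $0$ and $1$ elsewhere: it gives $g\in H(k(t))$ with $g\in H(O_x)$ for $x\ne0,\infty$, so $g\in\mathcal{G}$, and with $g_0\in gH(k[[t]])$. Since $H(k[[t]])=H(k)I_0$ and $H(k)\subset\mathcal{G}$, the group $\mathcal{G}$ acts transitively on $H(k((t)))/I_0$, with stabilizer $\Gamma$. Hence $\mathcal{B}=\Gamma\backslash H(k((s)))/I_\infty$, and Lemma~\ref{lem:birkhoff}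 applies.
\end{proof}

We identify $\mathcal{B}$ with $\widetilde W$ and call $w$ the \emph{type} of a bundle. The length measures how special the bundle is: the automorphism group $\Gamma\cap\dot wI_\infty\dot w^{-1}$ contains $A(k)$ and the $l(w)$ root groups of the $\beta<0$ with $w^{-1}\beta>0$.

The \emph{affine Grassmannian} of $H$ at $a$ has $k$-points $\mathrm{Gr}(k)=H(L_a)/H(O_a)$. With $\varpi=t-a$, the Cartan decomposition writes it as the disjoint union of the sets $\mathrm{Gr}_\mu(k)=H(O_a)\mu(\varpi)H(O_a)/H(O_a)$ over dominant $\mu\in X$. For $y\in\mathrm{Gr}(k)$ let $\mathrm{type}(y)\in\widetilde W$ be the class of the adele with component $y$ at $a$ and $1$ elsewhere: the type of the modification at $a$ of the trivial bundle defined by $y$. Its class in $X/Q$ is a degree, and is easy to compute.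

\begin{lemma}\label{lem:degree}
If $y\in\mathrm{Gr}_\mu(k)$, then $\mathrm{type}(y)$ has class $-\mu$ in $X/Q$. In particular $\varepsilon(\mathrm{type}(y))=\varepsilon(\mu)$.
\end{lemma}

\begin{proof}
Let $x$ be a closed point, $\varpi_x$ a uniformizer, $v_x$ the valuation and $I_x\subset H(O_x)$ the preimage of $B_H$. Define the Kottwitz map $\kappa_x:H(L_x)\to X/Q$ to be $\eta$ on the Bruhat cell $I_x\eta(\varpi_x)\dot{\bar w}I_x$, $\bar w\in W$. By (W) and (B) it is a homomorphism. It is trivial on $H(O_x)=\bigcup_{\bar w\in W}I_x\dot{\bar w}I_x$, it sends $\eta(f)$ to $v_x(f)\eta$, and it is trivial on $u_\alpha(f)$, which is conjugate into $H(O_x)$ by a power of $\alpha^\vee(\varpi_x)$. Put $\kappa=\sum_x\deg(x)\kappa_x:H(\mathbb{A})\to X/Q$. It is trivial on the level subgroup. By the Bruhat decomposition, $H(k(t))$ is generated by root subgroups, representatives of $W$ in $H(k)$, and the elements $\eta(f)$ with $f\in k(t)^\times$; on the last, $\kappa$ vanishes because principal divisors have degree $0$. So $\kappa$ descends to $\mathcal{B}$. Its value on the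 class of $y$ is $\mu$, as $a$ has degree $1$, and its value on $(1,\eta(t)\dot{\bar w})$ is $-\eta$, as $v_\infty(t)=-1$.
\end{proof}

\section{The trace as an exponential sum}\label{sec:trace}

\subsection{Schubert varieties}

For dominant $\mu,\omega\in X$ write $\mu\le\omega$ if $\omega-\mu$ is a sum of positive coroots of $H$; then $\mu$ and $\omega$ have the same class in $X/Q$. The Schubert variety $\overline{\mathrm{Gr}}_\omega=\bigsqcup_{\mu\le\omega}\mathrm{Gr}_\mu$ is projective of dimension $\langle\omega,2\check\rho\rangle$. Under geometric Satake, $V_\omega$ corresponds to its intersection complex $\mathrm{IC}_{V_\omega}$, normalized to be $\overline{\mathbb{Q}}_\ell[\langle\omega,2\check\rho\rangle](\langle\omega,\check\rho\rangle)$ on $\mathrm{Gr}_\omega$.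

\begin{theorem}[\cite{KL,Lus83}]\label{thm:KL}
For $\mu\le\omega$ there is a polynomial $P_{\mu,\omega}$ with integer coefficients and $P_{\mu,\omega}(0)=1$ such that, for $y\in\mathrm{Gr}_\mu(k)$,
\[
\mathrm{tr}\big(\mathrm{Frob},(\mathrm{IC}_{V_\omega})_y\big)=\varepsilon(\omega)\,q^{-\langle\omega,\check\rho\rangle}P_{\mu,\omega}(q).
\]
\end{theorem}

Define $\Phi_\omega:\mathrm{Gr}(k)\to\mathbb{Z}$ by $\Phi_\omega(y)=P_{\mu,\omega}(q)$ for $y\in\mathrm{Gr}_\mu(k)$ with $\mu\le\omega$, and $\Phi_\omega(y)=0$ otherwise. Modulo $q$ it is the indicator function of $\overline{\mathrm{Gr}}_\omega(k)$.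

\begin{lemma}\label{lem:count}
$\sum_{y\in\mathrm{Gr}(k)}\Phi_\omega(y)\equiv\#\overline{\mathrm{Gr}}_\omega(k)\equiv1\pmod q$.
\end{lemma}

\begin{proof}
Only the second congruence needs proof. Let $I_a\subset H(O_a)$ be the preimage of $B_H$, and apply (W) and (B) at the place $a$. The orbits of $I_a$ on $\mathrm{Gr}$ are indexed by the cosets in $\widetilde W/W$, and the orbit of a coset is an affine space over $k$ whose dimension is the minimal length of an element of the coset. The variety $\overline{\mathrm{Gr}}_\omega$ is a finite union of such orbits, so $\#\overline{\mathrm{Gr}}_\omega(k)$ is congruent modulo $q$ to the number of $0$-dimensional orbits in it. A $0$-dimensional orbit belongs to a coset that meets $\Omega$. All cosets that occur in $\overline{\mathrm{Gr}}_\omega$ have the same class in $X/Q$, and $\Omega\to X/Q$ is injective, so there is at most one such orbit. There is at least one: an orbit of minimal dimension in $\overline{\mathrm{Gr}}_\omega$ is closed, hence both projective and an affine space, hence a point.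
\end{proof}

\subsection{The eigensheaf}

Let $I_\infty(0)=I_\infty$, let $I_\infty(1)$ be its pro-unipotent radical, the preimage of $U_H$, and let $I_\infty(2)\subset I_\infty(1)$ be the subgroup with $I_\infty(1)/I_\infty(2)=\bigoplus_i\mathbb{G}_a$, the sum of the lines of the simple affine roots. Let $\mathrm{Bun}_{(0,n)}$ be the stack over $\mathbb{F}_p$ of $H$-bundles on $\mathbb{P}^1$ with $I_0$-level structure at $0$ and $I_\infty(n)$-level structure at $\infty$. The Hecke correspondence classifies a point $x\in\mathbb{G}_m$, two objects $\mathcal{E}_1,\mathcal{E}_2$ of $\mathrm{Bun}_{(0,2)}$ and an isomorphism between them away from $x$; its projections are $\mathrm{pr}_1=\mathcal{E}_1$ and $\mathrm{pr}_2=(\mathcal{E}_2,x)$. The fibers of $\mathrm{pr}_2$ are forms of the affine Grassmannian, and the complexes $\mathrm{IC}_V$ on the fibers glue to a complex $\mathrm{IC}_V$ on the correspondence. The construction of $\mathrm{Kl}_G$ involves the choice of a linear form $\phi:I_\infty(1)/I_\infty(2)\to\mathbb{G}_a$ that is nonzero on each line. Let $\mathrm{AS}_\psi$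 be the Artin--Schreier sheaf on $\mathbb{G}_a$, whose Frobenius trace at $c\in k$ is a value of $\psi_k$, namely $\psi_k(c)$ in the convention we use.

\begin{theorem}[{\cite[\S1, \S2, Theorem 1]{HNY}}]\label{thm:HNY}
\begin{itemize}
\item[(1)] The open stratum of each connected component of $\mathrm{Bun}_{(0,0)}$ consists of the point of type $\gamma$, for a $\gamma\in\Omega$, with automorphism group $A$. Its preimage in $\mathrm{Bun}_{(0,2)}$ is the image of an embedding $j_\gamma:I_\infty(1)/I_\infty(2)\hookrightarrow\mathrm{Bun}_{(0,2)}$.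
\item[(2)] Let $\mathcal{A}$ be the sheaf on $\mathrm{Bun}_{(0,2)}$ whose restriction to the component of $\gamma$ is $j_{\gamma!}\phi^*\mathrm{AS}_\psi$, up to a shift and twist common to all components. Then $\mathrm{pr}_{2!}(\mathrm{pr}_1^*\mathcal{A}\otimes\mathrm{IC}_V)\cong\mathcal{A}\boxtimes\mathrm{Kl}_G^V$.
\end{itemize}
\end{theorem}

On $k$-points the embedding can be seen directly. We have $\Gamma\cap I_\infty=B_H^-(k)\cap B_H(k)=A(k)$, and $\dot\gamma$ normalizes $\Gamma$, so $\Gamma\backslash\Gamma\dot\gamma I_\infty/I_\infty(2)=A(k)\backslash I_\infty/I_\infty(2)=I_\infty(1)/I_\infty(2)$; the point $j_\gamma(v)$ is the class of the adele $(1,\dot\gamma v)$.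

Let $\star=j_1(0)$ be the trivial bundle. The fiber of $\mathrm{pr}_2$ over $(\star,a)$ is $\mathrm{Gr}$, and $\mathrm{pr}_1$ sends $y\in\mathrm{Gr}(k)$ to the modification $\mathcal{E}_y$ of $\star$ at $a$, whose image in $\mathrm{Bun}_{(0,0)}$ has type $\mathrm{type}(y)$. The $k$-points of the open stratum in (1) are the $A$-torsors over $k$, and these are trivial by Hilbert's Theorem 90. So $\mathcal{E}_y$ lies in the image of some $j_\gamma$ if and only if $\mathrm{type}(y)\in\Omega$, and then we let $\phi(y)\in k$ be the value of $\phi$ at $\mathcal{E}_y$. Take the stalk of (2) at $(\star,a)$ and apply proper base change and the Grothendieck trace formula on $\overline{\mathrm{Gr}}_\omega$. The shift and twist of $\mathcal{A}$ multiply both sides by the same nonzero constant, and apart from it the trace of $\mathcal{A}$ at $\star$ is $\psi_k(0)=1$. With Theorem~\ref{thm:KL} we obtain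
\begin{equation}\label{eq:expsum}
q^{\langle\omega,\check\rho\rangle}\,\mathrm{tr}\big(\mathrm{Frob}_{a,k}\mid\mathrm{Kl}_G^{V_\omega}\big)=\varepsilon(\omega)\sum_{\mathrm{type}(y)\in\Omega}\Phi_\omega(y)\,\psi_k(\phi(y)).
\end{equation}

\begin{remark}\label{rem:conventions}
Other conventions (replacing $\psi$ by $\psi^{-1}$, $\phi$ by another form that is nonzero on each line, $\omega$ by $-w_0\omega$, or rescaling $a$) do not affect the proof: all $a$ and all $\omega$ are treated, $\langle-w_0\omega,\check\rho\rangle=\langle\omega,\check\rho\rangle$, and about $\psi$ we use only that its values are $p$-th roots of unity. A convention that multiplies the traces on $V_\omega$ by $\varepsilon(\omega)$ would not affect Theorem~\ref{thm:slope}, whose proof uses only that a trace is a unit; in Theorem~\ref{thm:class} it would multiply $\mathrm{Frob}_a$ by the central element $(2\check\rho)(-1)$, which acts on $V_\omega$ by $\varepsilon(\omega)$.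
\end{remark}

\subsection{The weighted point count}

Call $\Phi:H(L_a)\to\mathbb{C}$ \emph{spherical} if it is invariant under $H(O_a)$ on both sides and supported on finitely many double cosets; it is then a finitely supported function on $\mathrm{Gr}(k)$. The heart of the proof is the following exact identity, proved in Section~\ref{sec:center}.

\begin{proposition}\label{prop:key}
For every spherical function $\Phi$,
\begin{equation}\label{eq:key}
\sum_{y\in\mathrm{Gr}(k)}\Phi(y)\,\varepsilon(\mathrm{type}(y))\,(-q)^{l(\mathrm{type}(y))}=\sum_{y\in\mathrm{Gr}(k)}\Phi(y).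
\end{equation}
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:cong}, assuming Proposition~\ref{prop:key}]
The right side of \eqref{eq:expsum} lies in $\mathbb{Z}[\zeta_p]$, and modulo $\lambda$ it is the integer $n_\omega=\varepsilon(\omega)\sum_{\mathrm{type}(y)\in\Omega}\Phi_\omega(y)$. By Lemma~\ref{lem:degree}, $\varepsilon(\mathrm{type}(y))=\varepsilon(\omega)$ on the support of $\Phi_\omega$. So for $\Phi=\Phi_\omega$ the terms of length $0$ on the left side of \eqref{eq:key} add up to $n_\omega$, and all other terms are integers divisible by $q$. The right side is congruent to $1$ modulo $q$ by Lemma~\ref{lem:count}. Hence $n_\omega\equiv1\pmod q$, and $\lambda$ divides $q$.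
\end{proof}

\section{The case $G=\mathrm{SL}_2$}\label{sec:SL2}

We compute both \eqref{eq:expsum} and \eqref{eq:key} by hand in the smallest case. Here $H=\mathrm{PGL}_2$, with $B_H$ the upper triangular matrices and positive root $\alpha=2\check\rho$. The lattice $X$ is generated by $\omega:z\mapsto\mathrm{diag}(z,1)$, the highest weight of the standard representation of $G$; $\langle\alpha,\omega\rangle=1$, $Q=2X$ and $\varepsilon(\omega)=-1$. Let $\sigma=s_1$ be the reflection in $W$ and put
\[
\dot\sigma=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad\dot\gamma=\begin{pmatrix}0&t\\1&0\end{pmatrix},\qquad\dot\gamma^{-1}=\begin{pmatrix}0&1\\s&0\end{pmatrix}.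
\]
Then $\dot\sigma\dot\gamma=\mathrm{diag}(1,t)$ and $\dot\gamma\dot\sigma=\mathrm{diag}(t,1)$, so $t_{-\omega}=\sigma\gamma$ and $t_\omega=\gamma\sigma$, and $\gamma^2=1$. By \eqref{eq:length}, $l(\gamma)=l(\sigma t_{-\omega})=0$ and $l(t_{\pm\omega})=1$; thus $\Omega=\{1,\gamma\}$.

The only dominant $\mu\le\omega$ is $\omega$, so $\Phi_\omega$ is the indicator function of $\mathrm{Gr}_\omega(k)$. The stabilizer of $\omega(\varpi)$ in $H(O_a)$ is the preimage of $B_H^-$, so $\mathrm{Gr}_\omega(k)=H(k)/B_H^-(k)=\mathbb{P}^1(k)$ consists of the points $y=g\,\mathrm{diag}(t-a,1)$ with $g=u_\alpha(b)$, $b\in k$, or $g=\dot\sigma$. This $y$ is an element of $H(k(t))$, and $m=y^{-1}=\mathrm{diag}(1,t-a)g^{-1}$ lies in $H(O_x)$ for $x\ne a,\infty$. Multiplying the adele by $m$ on the left shows that the class of $y$ is $(m,m)$.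

If $g=\dot\sigma$, then $\dot\sigma^{-1}m=\mathrm{diag}(t-a,1)\in I_0$, so the class is $(1,\mathrm{diag}(t-a,1))$. Since $t-a=t(1-as)$, the type is $t_\omega$.

If $g=u_\alpha(b)$, then
\[
m=\begin{pmatrix}1&-b\\0&t-a\end{pmatrix},\qquad m'=u_\alpha(-b/a)\,m=\begin{pmatrix}1&-bt/a\\0&t-a\end{pmatrix}\in I_0,
\]
so the class is $(1,m')$. For $b=0$ the type is $t_{-\omega}$. For $b\ne0$ multiply by a lower triangular element of $\Gamma$ and by $\dot\gamma^{-1}$:
\[
\dot\gamma^{-1}\begin{pmatrix}1&0\\a/b&1\end{pmatrix}m'=\begin{pmatrix}a/b&-a\\s&-b/a\end{pmatrix}=\begin{pmatrix}a/b&0\\0&-b/a\end{pmatrix}\begin{pmatrix}1&-b\\-as/b&1\end{pmatrix}\in A(k)\,I_\infty(1).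
\]
So the type is $\gamma$. All modifications at $\infty$ were made on the left, so the computation is valid in $\mathrm{Bun}_{(0,2)}$, and with $x=-b$ the coordinates of $\mathcal{E}_y$ along $\alpha_1=\alpha$ and $\alpha_0=\delta-\alpha$ are $x$ and $a/x$. If $\phi$ has coefficients $\phi_1,\phi_0$, then \eqref{eq:expsum} reads $-\sum_{x\in k^\times}\psi_k(\phi_1x+\phi_0a/x)$, which is \eqref{eq:classical} with $c=\phi_0\phi_1$.

Thus $\mathbb{P}^1(k)$ has $q-1$ points of type $\gamma$ and one point of each of the types $t_\omega$ and $t_{-\omega}$, and \eqref{eq:key} is the identity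
\[
-\big((q-1)+(-q)+(-q)\big)=q+1.
\]
The example shows what does not work. The number of points of a type of positive length need not be divisible by $q$, so one cannot pass from $\overline{\mathrm{Gr}}_\omega$ to the open subset by discarding strata: $q-1$ and $q+1$ are not congruent, they agree modulo $q$ up to the sign $\varepsilon(\omega)$. The weights $(-q)^{l}$ are what makes the comparison exact, and the next section explains where they come from.

\section{Hecke operators on functions on $\mathcal{B}$}\label{sec:hecke}

Both sides of \eqref{eq:key} have the form $\sum_y\Phi(y)f(\mathrm{type}(y))$, which is the value at the trivial bundle of a Hecke operator at $a$ applied to a function $f$ on $\mathcal{B}$. This operator is hard to compute from the definition, but it commutes with the Iwahori--Hecke operators at $0$ and $\infty$, which are explicit. Here we use $a\ne0,\infty$.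

\subsection{The operators}

The \emph{affine Hecke algebra} $\mathcal{H}$ is the $\mathbb{C}$-algebra with basis $T_w$, $w\in\widetilde W$, in which $T_wT_{w'}=T_{ww'}$ when $l(ww')=l(w)+l(w')$ and $T_i^2=(q-1)T_i+q$ for $T_i=T_{s_i}$. It is generated by the $T_i$ and the $T_\gamma$, $\gamma\in\Omega$, which are invertible: $T_\gamma^{-1}=T_{\gamma^{-1}}$ and $T_i^{-1}=q^{-1}(T_i-(q-1))$. By the Iwahori--Matsumoto isomorphism, $\mathcal{H}$ is the algebra of finitely supported functions on $I_\infty\backslash H(L_\infty)/I_\infty$, with $T_w$ the indicator function of $I_\infty\dot wI_\infty$ and with product $(\xi_1\xi_2)(z)=\sum_{y\in H(L_\infty)/I_\infty}\xi_1(y)\xi_2(y^{-1}z)$.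

Let $\mathcal{F}$ be the space of all functions $\mathcal{B}\to\mathbb{C}$, viewed as functions on $H(\mathbb{A})$, let $\mathcal{F}_c$ be the subspace of functions with finite support, and $\mathbf{1}_w$ the indicator function of $w$. For a spherical $\Phi$ and $\xi\in\mathcal{H}$ define
\[
(S_\Phi f)(g)=\sum_{y\in H(L_a)/H(O_a)}\Phi(y)f(gy),\qquad(R(\xi)f)(g)=\sum_{y\in H(L_\infty)/I_\infty}\xi(y)f(gy),
\]
where $y$ is placed at $a$ and at $\infty$ respectively. Then $R(\xi_1\xi_2)=R(\xi_1)R(\xi_2)$, and
\begin{equation}\label{eq:Satone}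
(S_\Phi f)(1)=\sum_{y\in\mathrm{Gr}(k)}\Phi(y)f(\mathrm{type}(y)).
\end{equation}
At the place $0$ define $R'_i$ and $R'_\gamma$ by summing $f(gy)$ over $y\in I_0\dot s_iI_0/I_0$ and over $y\in I_0\dot\gamma I_0/I_0=\{\dot\gamma I_0\}$. Operators at different places commute, because they modify different components of the adele.

\subsection{The action at $\infty$ and the two eigenfunctions}

The value $(R(T_i)f)(w)$ is the sum of $f$ over the $q$ points of $\dot wP_i/I_\infty$ other than $\dot wI_\infty$. If $l(ws_i)<l(w)$, they all have type $ws_i$ by Lemma~\ref{lem:birkhoff}. If $l(ws_i)>l(w)$, the lemma for $ws_i$ shows that the line has one point of type $ws_i$ and $q$ points of type $w$, one of which is $\dot wI_\infty$. Hence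
\begin{equation}\label{eq:action}
(R(T_i)f)(w)=\begin{cases}q\,f(ws_i)&\text{if }l(ws_i)<l(w),\\(q-1)f(w)+f(ws_i)&\text{if }l(ws_i)>l(w),\end{cases}\qquad(R(T_\gamma)f)(w)=f(w\gamma).
\end{equation}

The quadratic relation is $(T_i-q)(T_i+1)=0$, so $R(T_i)$ has the possible eigenvalues $q$ and $-1$. If $R(T_i)f=qf$ for all $i$, the first line of \eqref{eq:action} makes $f$ constant on each coset $\gamma W_{\mathrm{aff}}$. If $R(T_i)f=-f$ for all $i$, it gives $f(w)=-qf(ws_i)$ whenever $l(ws_i)<l(w)$, so $f(w)=(-q)^{l(w)}f(\gamma)$ on $\gamma W_{\mathrm{aff}}$. This is the source of the weights in \eqref{eq:key}. Put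
\[
f_{\mathrm{triv}}(w)=1,\qquad f_{\mathrm{sgn}}(w)=\varepsilon(w)(-q)^{l(w)}.
\]

\begin{lemma}\label{lem:eigen}
There are characters $\mathrm{triv},\mathrm{sgn}_\varepsilon:\mathcal{H}\to\mathbb{C}$ with $\mathrm{triv}(T_w)=q^{l(w)}$ and $\mathrm{sgn}_\varepsilon(T_w)=\varepsilon(w)(-1)^{l(w)}$, and for all $\xi\in\mathcal{H}$
\[
R(\xi)f_{\mathrm{triv}}=\mathrm{triv}(\xi)f_{\mathrm{triv}},\qquad R(\xi)f_{\mathrm{sgn}}=\mathrm{sgn}_\varepsilon(\xi)f_{\mathrm{sgn}}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:action}, $R(T_i)f_{\mathrm{triv}}=qf_{\mathrm{triv}}$ and $R(T_\gamma)f_{\mathrm{triv}}=f_{\mathrm{triv}}$. Let $f=f_{\mathrm{sgn}}$, and note $\varepsilon(ws_i)=\varepsilon(w)$. If $l(ws_i)<l(w)$, then $qf(ws_i)=-f(w)$; if $l(ws_i)>l(w)$, then $(q-1)f(w)+f(ws_i)=(q-1)f(w)-qf(w)=-f(w)$. Also $f(w\gamma)=\varepsilon(\gamma)f(w)$. So both functions are nonzero eigenvectors of the generators, hence of $\mathcal{H}$; the eigenvalues are characters, and their values on $T_w=T_\gamma T_{i_1}\cdots T_{i_n}$ are as stated.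
\end{proof}

\begin{lemma}\label{lem:free}
$\mathbf{1}_w=R(T_w^{-1})\mathbf{1}_1$ for all $w$, and $\xi\mapsto R(\xi)\mathbf{1}_1$ is a bijection $\mathcal{H}\to\mathcal{F}_c$.
\end{lemma}

\begin{proof}
Let $l(ws_i)>l(w)$. By \eqref{eq:action}, $R(T_i)\mathbf{1}_w$ has the value $q-1$ at $w$, the value $q$ at $ws_i$, and vanishes elsewhere. So $\mathbf{1}_{ws_i}=q^{-1}(R(T_i)-(q-1))\mathbf{1}_w=R(T_i^{-1})\mathbf{1}_w$. Also $R(T_\gamma)\mathbf{1}_\gamma=\mathbf{1}_1$. For a reduced expression $w=\gamma s_{i_1}\cdots s_{i_n}$ we get $\mathbf{1}_w=R(T_{i_n}^{-1}\cdots T_{i_1}^{-1}T_\gamma^{-1})\mathbf{1}_1=R(T_w^{-1})\mathbf{1}_1$. Expanding the inverses shows that $T_w^{-1}$ is $q^{-l(w)}T_{w^{-1}}$ plus a combination of $T_v$ with $l(v)<l(w)$, so the $T_w^{-1}$ form a basis of $\mathcal{H}$, and they are sent to the basis $\mathbf{1}_w$ of $\mathcal{F}_c$.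
\end{proof}

\subsection{The action at $0$ and centrality}

Lemma~\ref{lem:free} identifies $\mathcal{F}_c$ with $\mathcal{H}$ acting on itself from the left. An operator that commutes with this action is a right multiplication. The operators at $0$ turn out to be the right multiplications by the generators, and an operator commuting with both actions is multiplication by a central element.

\begin{lemma}\label{lem:atzero}
$R'_i\mathbf{1}_1=R(T_i)\mathbf{1}_1$ and $R'_\gamma\mathbf{1}_1=R(T_\gamma^{-1})\mathbf{1}_1$.
\end{lemma}

\begin{proof}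
The value $(R'_if)(w)$ is the sum of $f$ over the classes $(y,\dot w)$ with $y\in P'_i/I_0$, $y\ne I_0$. Suppose $l(s_iw)<l(w)$, so that $-w^{-1}\alpha_i>0$ and $\dot w^{-1}u_{-\alpha_i}(-c)\dot w\in I_\infty$. Then
\[
(u_{-\alpha_i}(c)\dot s_i,\dot w)=(\dot s_i,u_{-\alpha_i}(-c)\dot w)=(\dot s_i,\dot w)=(1,\dot s_i^{-1}\dot w),
\]
so $(R'_if)(w)=qf(s_iw)$. Suppose $l(s_iw)>l(w)$. We have $(y,\dot w)=(\dot s_iy,\dot s_i\dot w)$, and $y\mapsto\dot s_iy$ permutes $P'_i/I_0$. By the first case applied to $s_iw$, one of the $q+1$ classes $(y,\dot w)$ has type $s_iw$ and $q$ have type $w$, among them the one with $y=I_0$. So $(R'_if)(w)=(q-1)f(w)+f(s_iw)$. For $f=\mathbf{1}_1$ the two formulas give $R'_i\mathbf{1}_1=(q-1)\mathbf{1}_1+q\mathbf{1}_{s_i}$, which is $R(T_i)\mathbf{1}_1$ by the proof of Lemma~\ref{lem:free}. Finally $(\dot\gamma,\dot w)=(1,\dot\gamma^{-1}\dot w)$, so $R'_\gamma\mathbf{1}_1=\mathbf{1}_\gamma=R(T_\gamma^{-1})\mathbf{1}_1$.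
\end{proof}

\begin{proposition}\label{prop:central}
For every spherical $\Phi$ there is a central element $z_\Phi\in\mathcal{H}$ with $S_\Phi=R(z_\Phi)$ on $\mathcal{F}$.
\end{proposition}

\begin{proof}
If $(S_\Phi\mathbf{1}_1)(g)\ne0$, then $gy$ has type $1$ for some $y$ with $\Phi(y)\ne0$, so $g$ has the class of an element of $H(O_a)y^{-1}H(O_a)$ placed at $a$. Finitely many such double cosets occur, and each is a finite union of cosets of $H(O_a)$ on the right. So $S_\Phi\mathbf{1}_1\in\mathcal{F}_c$, and $S_\Phi\mathbf{1}_1=R(z)\mathbf{1}_1$ for a unique $z\in\mathcal{H}$. We compute one vector in two ways, using commutation with the operators at $\infty$ and then, through Lemma~\ref{lem:atzero}, with those at $0$: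
\begin{gather*}
S_\Phi R(T_i)\mathbf{1}_1=R(T_i)S_\Phi\mathbf{1}_1=R(T_iz)\mathbf{1}_1,\\
S_\Phi R'_i\mathbf{1}_1=R'_iR(z)\mathbf{1}_1=R(z)R'_i\mathbf{1}_1=R(zT_i)\mathbf{1}_1.
\end{gather*}
The left sides are equal, so $T_iz=zT_i$ by Lemma~\ref{lem:free}. The same two lines with $T_\gamma^{-1}$ and $R'_\gamma$ in place of $T_i$ and $R'_i$ give $T_\gamma^{-1}z=zT_\gamma^{-1}$. Hence $z$ is central, and $S_\Phi R(\xi)\mathbf{1}_1=R(\xi z)\mathbf{1}_1=R(z)R(\xi)\mathbf{1}_1$ for all $\xi$, that is, $S_\Phi=R(z)$ on $\mathcal{F}_c$. The eigenfunctions we need have infinite support, but for fixed $w$ both $(S_\Phi f)(w)$ and $(R(z)f)(w)$ are finite linear combinations of values $f(v)$, and the coefficient of $f(v)$ is the value for $f=\mathbf{1}_v$. So the operators agree on $\mathcal{F}$.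
\end{proof}

\section{The center does not separate the two characters}\label{sec:center}

By \eqref{eq:Satone}, Proposition~\ref{prop:central} and Lemma~\ref{lem:eigen}, and since both eigenfunctions take the value $1$ at $w=1$, the two sides of \eqref{eq:key} are $\mathrm{sgn}_\varepsilon(z_\Phi)$ and $\mathrm{triv}(z_\Phi)$. It remains to compare the two characters on the center. The basis $T_w$ hides the center; the Bernstein presentation exhibits a large commutative subalgebra that contains it. In this section $q^{1/2}$ is the positive real square root.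

\begin{theorem}[{\cite[\S3]{Lus89}, equal parameters}]\label{thm:bernstein}
For $\eta=\eta_1-\eta_2$ with $\eta_1,\eta_2\in X$ dominant put
\[
\theta_\eta=q^{-l(t_{\eta_1})/2}T_{t_{\eta_1}}\big(q^{-l(t_{\eta_2})/2}T_{t_{\eta_2}}\big)^{-1}.
\]
This is well defined, $\theta_\eta\theta_\mu=\theta_{\eta+\mu}$, and the $T_w\theta_\eta$ with $w\in W$, $\eta\in X$ form a basis of $\mathcal{H}$. For a simple reflection $\sigma=s_\alpha\in W$ with coroot $\alpha^\vee\in X$,
\begin{equation}\label{eq:bernstein}
\theta_\mu T_\sigma-T_\sigma\theta_{\sigma\mu}=(q-1)\,\frac{\theta_\mu-\theta_{\sigma\mu}}{1-\theta_{-\alpha^\vee}}.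
\end{equation}
\end{theorem}

Let $\Theta$ be the span of the $\theta_\eta$. It is the group algebra of the lattice $X$, hence an integral domain; $W$ acts on it by $w(\theta_\eta)=\theta_{w\eta}$; and $\mathcal{H}$ is a free right $\Theta$-module with basis $T_w$, $w\in W$. The right side of \eqref{eq:bernstein} lies in $\Theta$, since $\mu-\sigma\mu$ is an integer multiple of $\alpha^\vee$. This is all we use of it:
\begin{equation}\label{eq:weak}
\pi T_\sigma-T_\sigma\,\sigma(\pi)\in\Theta\qquad\text{for all }\pi\in\Theta.
\end{equation}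

\begin{lemma}\label{lem:center}
Every central element of $\mathcal{H}$ lies in $\Theta$ and is fixed by $W$.
\end{lemma}

\begin{proof}
Let $\mathcal{H}_{<n}$ be the sum of the $T_v\Theta$ with $v\in W$, $l(v)<n$. We claim that
\begin{equation}\label{eq:triangular}
\pi T_w\in T_w\,w^{-1}(\pi)+\mathcal{H}_{<l(w)}\qquad(\pi\in\Theta,\ w\in W).
\end{equation}
This holds for $w=1$. Let $w=\sigma w_1$ with $n=l(w)=l(w_1)+1$. By \eqref{eq:weak}, $\pi T_w=T_\sigma\sigma(\pi)T_{w_1}+\pi'T_{w_1}$ with $\pi'\in\Theta$. By induction $\pi'T_{w_1}\in\mathcal{H}_{<n}$ and $T_\sigma\sigma(\pi)T_{w_1}\in T_w\,w_1^{-1}\sigma(\pi)+T_\sigma\mathcal{H}_{<n-1}$. Since $T_\sigma T_v$ is a combination of $T_v$ and $T_{\sigma v}$, we have $T_\sigma\mathcal{H}_{<n-1}\subset\mathcal{H}_{<n}$, which proves the claim.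

Let $z=\sum_{v\in W}T_v\pi_v$ be central and nonzero, and let $w$ have maximal length among the $v$ with $\pi_v\ne0$. By \eqref{eq:triangular}, the coefficient of $T_w$ in $\theta_\eta z-z\theta_\eta=0$ is $(\theta_{w^{-1}\eta}-\theta_\eta)\pi_w$. As $\Theta$ is a domain, $w^{-1}\eta=\eta$ for all $\eta\in X$, so $w=1$ and $z=\pi_1\in\Theta$. Now \eqref{eq:weak} and $zT_\sigma=T_\sigma z$ give $T_\sigma(z-\sigma(z))\in\Theta$, and freeness forces $z=\sigma(z)$ for every simple reflection $\sigma$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]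
For dominant $\eta$ we have $l(t_\eta)=\langle\eta,2\check\rho\rangle$, so
\[
\mathrm{triv}(\theta_\eta)=q^{l(t_\eta)/2}=q^{\langle\eta,\check\rho\rangle},\qquad\mathrm{sgn}_\varepsilon(\theta_\eta)=\varepsilon(\eta)(-1)^{\langle\eta,2\check\rho\rangle}q^{-l(t_\eta)/2}=q^{-\langle\eta,\check\rho\rangle}.
\]
By multiplicativity the outer equalities hold for all $\eta\in X$. Since $w_0\check\rho=-\check\rho$, we get $\mathrm{sgn}_\varepsilon(\theta_\eta)=\mathrm{triv}(\theta_{w_0\eta})$, that is, $\mathrm{sgn}_\varepsilon=\mathrm{triv}\circ w_0$ on $\Theta$. By Lemma~\ref{lem:center}, $z_\Phi$ lies in $\Theta$ and is fixed by $w_0$, so $\mathrm{sgn}_\varepsilon(z_\Phi)=\mathrm{triv}(z_\Phi)$.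
\end{proof}

The twist by $\varepsilon$ is there to cancel the sign $(-1)^{l(t_\eta)}$; without it the left side of \eqref{eq:key} would be $-(q+1)$ in the example of Section~\ref{sec:SL2}. With Proposition~\ref{prop:key}, the proofs of Proposition~\ref{prop:cong} and of Theorems~\ref{thm:slope} and~\ref{thm:class} are complete.

\begin{remark}\label{rem:SL2center}
For $G=\mathrm{SL}_2$ the mechanism can be seen in closed form. In the notation of Section~\ref{sec:SL2}, let
\[
z=q^{1/2}(\theta_\omega+\theta_{-\omega})=T_{t_\omega}+qT_{t_\omega}^{-1}=T_\gamma T_1+(T_1-(q-1))T_\gamma.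
\]
By \eqref{eq:action}, $(R(T_\gamma T_1)f)(1)=(q-1)f(\gamma)+f(\gamma\sigma)$ and $(R((T_1-(q-1))T_\gamma)f)(1)=f(\sigma\gamma)$. So $(R(z)f)(1)=(q-1)f(\gamma)+f(t_\omega)+f(t_{-\omega})$, which is $(S_{\Phi_\omega}f)(1)$ by the list of types found there. The trivial character sends the two summands of $z$ to $q$ and $1$, and $\mathrm{sgn}_\varepsilon$ sends them to $1$ and $q$. The common value $q+1=q^{1/2}(q^{1/2}+q^{-1/2})$ is $q^{\langle\omega,\check\rho\rangle}$ times the trace of $q^{\check\rho}$ on $V_\omega$, the element that appears in Theorem~\ref{thm:class}.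
\end{remark}

\begin{thebibliography}{9}

\bibitem{HNY}
Heinloth, Ng\^o and Yun, \emph{Kloosterman sheaves for reductive groups}, Ann. of Math. \textbf{177} (2013).

\bibitem{KL}
Kazhdan and Lusztig, \emph{Schubert varieties and Poincar\'e duality}, 1980.

\bibitem{KC}
\emph{Kloosterman crystals for}, \texttt{https://legacy.slmath.org/\allowbreak workshops/\allowbreak 869/\allowbreak schedules/\allowbreak 26600/\allowbreak documents/\allowbreak 50254/\allowbreak assets/\allowbreak 86122}.

\bibitem{Lus83}
Lusztig, \emph{Singularities, character formulas, and a $q$-analog of weight multiplicities}, 1983.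

\bibitem{Lus89}
Lusztig, \emph{Affine Hecke algebras and their graded version}, JAMS \textbf{2} (1989).

\end{thebibliography}
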